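\title{Rapid mixing of the orbit-sampling process for unlabeled graphs}

\begin{abstract}
The orbit-sampling process is a Markov chain on a finite set with a group action, and its stationary distribution gives every orbit the same probability. From the current state it chooses a uniformly random element of the stabilizer, and then a uniformly random state fixed by that element. We prove that for the symmetric group $S_n$ acting on the labeled graphs on $n$ vertices, the mixing time from the worst starting state is at most $Cn(1+\log\epsilon^{-1})$, so the process is rapidly mixing for unlabeled graphs. The proof follows the number of vertices fixed by the chosen permutation: the orbit-counting lemma gives this number an upward drift until the identity is chosen. We also show that the relaxation time is $\Theta(n)$ and that the order $n\log\epsilon^{-1}$ cannot be improved.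
\end{abstract}

\section{The process and the results}\label{sec:intro}

\subsection{Sampling orbits}

Let a finite group $G$ act on a finite set $\Omega$, and suppose that we want an orbit chosen uniformly at random. For $\alpha\in\Omega$ and $g\in G$ put
\[
G_\alpha=\{g\in G: g\alpha=\alpha\},\qquad \Omega^g=\{\alpha\in\Omega: g\alpha=\alpha\}.
\]
A uniform element of $\Omega$ selects an orbit with probability proportional to its size, and the orbit of $\alpha$ has $|G|/|G_\alpha|$ elements. Symmetric objects are therefore underrepresented. Among the eight graphs on the vertex set $\{1,2,3\}$, for instance, the isomorphism classes with $0,1,2,3$ edges receive probabilities $\frac18,\frac38,\frac38,\frac18$ instead of $\frac14$ each.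

The \emph{orbit-sampling process} $M(\Omega,G)$ is a Markov chain on $\Omega$ that removes this bias in the limit. From the state $\alpha$ it makes one transition as follows:
\begin{enumerate}
\item choose $g\in G_\alpha$ uniformly at random;
\item choose $\alpha'\in\Omega^g$ uniformly at random; the new state is $\alpha'$.
\end{enumerate}
In other words, a transition consists of two steps of the simple random walk on the bipartite graph with parts $\Omega$ and $G$ in which $\alpha$ and $g$ are adjacent when $g\alpha=\alpha$. Let $Z=\sum_\alpha|G_\alpha|=\sum_g|\Omega^g|$ be the number of edges of this graph, let $\pi(\alpha)=|G_\alpha|/Z$, and let $P$ be the transition matrix. Then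
\begin{equation}\label{eq:reversible}
\pi(\alpha)P(\alpha,\alpha')=\frac1Z\sum_{g\in G_\alpha\cap G_{\alpha'}}\frac1{|\Omega^g|}.
\end{equation}
The right side is symmetric in $\alpha$ and $\alpha'$, so $P$ is reversible with respect to $\pi$ and $\pi P=\pi$. The term $g=\mathrm{id}$ shows that all entries of $P$ are positive, so the chain converges to $\pi$ from every starting state. Every orbit has $\pi$-probability $|G|/Z$, because the orbit of $\alpha$ consists of $|G|/|G_\alpha|$ states of weight $|G_\alpha|/Z$. After a long run, the orbit of the current state is thus nearly uniform, and the question is how long the run must be.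

For distributions $\mu,\nu$ on $\Omega$ the total variation distance is
\[
d_{tv}(\mu,\nu)=\max_{S\subseteq\Omega}|\mu(S)-\nu(S)|=\sum_{\alpha}\max\{\mu(\alpha)-\nu(\alpha),0\}.
\]
The \emph{mixing time} is
\[
\tau(\epsilon)=\max_{\alpha_0\in\Omega}\ \min\{t: d_{tv}(P^{t'}(\alpha_0,\cdot),\pi)\le\epsilon\ \text{ for all } t'\ge t\}.
\]
A transition matrix does not increase total variation distance: $d_{tv}(\mu P,\nu P)\le d_{tv}(\mu,\nu)$. With $\nu=\pi$ this shows that the distance to $\pi$ is nonincreasing in time, and hence
\[
\tau(\epsilon)=\min\{t:d(t)\le\epsilon\},\qquad\text{where}\quad d(t)=\max_{\alpha_0}d_{tv}(P^t(\alpha_0,\cdot),\pi).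
\]
The process is \emph{rapidly mixing} for a family of inputs $(\Omega,G)$ if $\tau(\epsilon)$ is bounded by a polynomial in $\log\epsilon^{-1}$ and in the size of the description of the input.

\subsection{Unlabeled graphs}

From now on $\Omega$ is the set of simple graphs on the vertex set $[n]=\{1,\dots,n\}$, and $G=S_n$ acts by relabeling the vertices. The orbits are the unlabeled graphs on $n$ vertices, the stabilizer of $\alpha$ is its automorphism group $\operatorname{Aut}(\alpha)$, and $\Omega^g$ is the set of graphs invariant under $g$. The input has size polynomial in $n$, while $|\Omega|=2^{\binom n2}$. Whether the orbit-sampling process is rapidly mixing for unlabeled graphs, that is, whether $\tau(\epsilon)$ is bounded by a polynomial in $n$ and $\log\epsilon^{-1}$, is stated as unknown in \cite{orbits}. We show that it is. Logarithms without a subscript are natural.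

\begin{theorem}\label{thm:upper}
There is an absolute constant $C$ such that for all $n\ge1$ and $0<\epsilon<1$ the mixing time of $M(\Omega,S_n)$ satisfies
\[
\tau(\epsilon)\le Cn\,(1+\log\epsilon^{-1}).
\]
\end{theorem}

Since $P$ is reversible, its eigenvalues are real. For $n\ge2$ let $\lambda_2$ be the second largest one; the \emph{relaxation time} is $1/(1-\lambda_2)$.

\begin{theorem}\label{thm:sharp}
There is an absolute constant $c>0$ such that
\[
\frac cn\le 1-\lambda_2\quad(n\ge2),\qquad 1-\lambda_2\le\frac{2+o(1)}n ,
\]
\[
\tau(\epsilon)\ge\Big(\frac12-o(1)\Big)\,n\log\frac1{2\epsilon}\quad\Big(0<\epsilon<\frac12\Big),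
\]
where $o(1)\to0$ as $n\to\infty$, uniformly in $\epsilon$. Consequently the relaxation time is $\Theta(n)$, and for $0<\epsilon\le\frac14$ and all sufficiently large $n$ we have $\tau(\epsilon)=\Theta(n\log\epsilon^{-1})$.
\end{theorem}

The optimal constant in the upper bound is not determined here.

\subsection{What to expect}\label{sec:expect}

Typical states present no difficulty. For large $n$ the distribution $\pi$ is close to the uniform distribution $U$ on $\Omega$, and almost all of its mass lies on graphs with trivial automorphism group (Lemma~\ref{lem:uniform}). From such a graph the process must choose $g=\mathrm{id}$, and its next state has distribution exactly $U$. One step is enough.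

The mixing time, however, is measured from the worst starting state. From a state $\alpha$ the identity is chosen with probability $1/|\operatorname{Aut}(\alpha)|$, and for the empty graph this is $1/n!$. Symmetry can also perpetuate itself: if the process chooses $g$, then the next state again has $g$ as an automorphism. Suppose that $g$ has prime order $p$ and that nearly every graph in $\Omega^g$ has automorphism group exactly $\langle g\rangle$. Every element of $\langle g\rangle$ other than the identity fixes the same set $\Omega^g$ of graphs, so the process stays there for about $p$ steps. A permutation of $[n]$ of prime order $p$ has a cycle of length $p$, so $p\le n$ and this trap costs only linear time; it is the source of the lower bounds in Theorem~\ref{thm:sharp}. One could fear that larger groups form deeper traps. Theorem~\ref{thm:upper} says that they do not, and the reason is that the process need not reach the identity in one jump: it can acquire fixed vertices a few at a time.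

Section~\ref{sec:invariant} describes a uniform element of $\Omega^g$. Section~\ref{sec:idea} explains the drift of the number of fixed vertices and isolates the one fact about random invariant graphs that is needed, Proposition~\ref{prop:good}. Section~\ref{sec:upper} derives Theorem~\ref{thm:upper} from it, Section~\ref{sec:good} proves it, and Section~\ref{sec:gap} proves Theorem~\ref{thm:sharp}.

\section{Random invariant graphs}\label{sec:invariant}

We regard a graph $\beta$ as a function on unordered pairs of distinct vertices, with $\beta(u,v)=1$ for an edge and $\beta(u,v)=0$ otherwise. For a permutation $g$ of the vertices, $F(g)$ is the set of vertices fixed by $g$ and $f(g)=|F(g)|$. Fixed vertices count as cycles of length $1$. The orbits of $\langle g\rangle$ on unordered pairs are the \emph{pair-orbits} of $g$, and $c(g)$ is their number. A graph is invariant under $g$ if and only if it is constant on every pair-orbit. Hence $|\Omega^g|=2^{c(g)}$, and a uniform $\beta\in\Omega^g$ is given by independent fair bits, one for each pair-orbit. We use the following facts.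

\begin{enumerate}
\item[(P1)] \emph{Between two cycles.} Let $C\ne C'$ be cycles of lengths $\ell,\ell'$. Every orbit of $\langle g\rangle$ on $C\times C'$ has $\operatorname{lcm}(\ell,\ell')$ elements, so the pairs between $C$ and $C'$ form $\gcd(\ell,\ell')$ pair-orbits. Since $\langle g\rangle$ is transitive on $C$, each of these pair-orbits contains a pair through any given vertex $u\in C$. In particular, a fixed vertex is joined either to all of a cycle or to none of it, according to a single bit.
\item[(P2)] \emph{Inside a cycle.} Identify a cycle $C$ of length $\ell$ with $\mathbb Z_\ell$ so that $g$ acts as $x\mapsto x+1$. The pair-orbits inside $C$ are the sets $\{\{x,x+e\}:x\in\mathbb Z_\ell\}$ for $1\le e\le\ell/2$. For $e<\ell/2$ every vertex lies in two pairs of the orbit; there are $\lfloor(\ell-1)/2\rfloor$ such $e$. For $e=\ell/2$ every vertex lies in one pair.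
\item[(P3)] \emph{Restriction.} If $Y$ is a union of cycles, then the induced graph $\beta[Y]$ is uniform among the graphs on $Y$ invariant under $g|_Y$. All vertices of one cycle have the same degree in $\beta$.
\end{enumerate}

A permutation other than the identity merges many pairs into common orbits and so fixes only a tiny fraction of all graphs. This makes $\pi$ nearly uniform.

\begin{lemma}\label{lem:uniform}
As $n\to\infty$, we have $d_{tv}(U,\pi)\to0$ and $\pi(\{\alpha:\operatorname{Aut}(\alpha)=1\})\to1$.
\end{lemma}

\begin{proof}
Let $z_n=Z\,2^{-\binom n2}=\sum_g2^{c(g)-\binom n2}$. The identity contributes $1$ to this sum. Let $g$ move exactly $m\ge2$ vertices. A pair mapped to itself by $g$ consists of two fixed vertices or is a $2$-cycle of $g$, so there are at most $\binom{n-m}2+\frac m2$ such pairs. All other pair-orbits contain at least two pairs. Since $\binom n2-\binom{n-m}2=m\,(n-\frac m2-\frac12)$ and $m\le n$,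
\[
\binom n2-c(g)\ \ge\ \frac12\Big(\binom n2-\binom{n-m}2-\frac m2\Big)=\frac m2\Big(n-\frac m2-1\Big)\ \ge\ \frac{m(n-2)}4 .
\]
At most $\binom nm m!\le n^m$ permutations move exactly $m$ vertices. With $x_n=n2^{-(n-2)/4}\to0$ we obtain $0\le z_n-1\le\sum_{m\ge2}x_n^m\to0$.

Now $\pi(\alpha)=U(\alpha)|\operatorname{Aut}(\alpha)|/z_n\ge U(\alpha)/z_n$, so $U(\alpha)-\pi(\alpha)\le U(\alpha)(1-1/z_n)$ and $d_{tv}(U,\pi)\le1-1/z_n\to0$. Let $\theta_n$ be the proportion of graphs with trivial automorphism group. As $z_n$ is the average of $|\operatorname{Aut}(\alpha)|$ over $\Omega$, we have $z_n\ge\theta_n+2(1-\theta_n)$, that is, $\theta_n\ge2-z_n$. The $\pi$-probability of these graphs is $\theta_n/z_n\ge(2-z_n)/z_n\to1$.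
\end{proof}

\section{The number of fixed vertices}\label{sec:idea}

Write the trajectory together with the chosen permutations,
\[
\alpha_0,\ g_1,\ \alpha_1,\ g_2,\ \alpha_2,\ \dots,
\]
where $g_{t+1}$ is uniform in $\operatorname{Aut}(\alpha_t)$ and, for $t\ge1$, $\alpha_t$ is uniform in $\Omega^{g_t}$, in both cases conditionally on everything that precedes. Put
\[
f_t=f(g_t),\qquad T=\min\{t\ge1:g_t=\mathrm{id}\}.
\]
At time $T$ the state is uniform on $\Omega$, which by Lemma~\ref{lem:uniform} is nearly stationary. It is therefore enough to bound $\mathbb E\,T$, and for this we need a measure of progress toward the identity. The number $f_t$ is a good candidate: it equals $n$ exactly when $g_t=\mathrm{id}$, and its conditional expectation is known exactly. The \emph{orbit-counting lemma} states that if a finite group $H$ acts on a finite set $X$, then the average over $h\in H$ of the number of points fixed by $h$ equals the number of orbits of $H$ on $X$. Applied to $\operatorname{Aut}(\alpha_t)$ acting on the vertices, it gives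
\begin{equation}\label{eq:orbits}
\mathbb E[f_{t+1}\mid\alpha_t]=\text{number of orbits of }\operatorname{Aut}(\alpha_t)\text{ on }[n].
\end{equation}

\begin{example}\label{ex:three}
Let $n=3$. If $g_t$ is a $3$-cycle, then $f_t=0$ and there is one pair-orbit, so $\alpha_t$ is empty or complete. Its automorphism group $S_3$ has one orbit on the vertices, and $\mathbb E[f_{t+1}\mid g_t]=1$. If $g_t=(1\,2)$, then $f_t=1$ and the pair-orbits are $\{12\}$ and $\{13,23\}$. The four invariant graphs are equally likely. The single edge $12$ and the path with edges $13,23$ have automorphism group $\{\mathrm{id},(1\,2)\}$ with the two orbits $\{1,2\}$ and $\{3\}$; the empty and the complete graph have one orbit. Thus $\mathbb E[f_{t+1}\mid g_t]=\frac12\cdot2+\frac12\cdot1=\frac32$. As long as $g_t\ne\mathrm{id}$, the number of fixed vertices grows by at least $\frac12$ per step in expectation. Since it never exceeds $3$, we get $\mathbb E\,T\le1+3/\frac12=7$ from every starting state.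
\end{example}

In the example, the transposition gains when no automorphism of $\alpha_t$ moves the vertex $3$. This is the general mechanism.

\begin{definition}
Let $g\in S_n$. A graph $\beta\in\Omega^g$ is \emph{good for $g$} if every automorphism of $\beta$ fixes every vertex of $F(g)$.
\end{definition}

If $g_t\ne\mathrm{id}$ and $\alpha_t$ is good for $g_t$, then the $f_t$ fixed vertices are singleton orbits of $\operatorname{Aut}(\alpha_t)$, and the nonempty set $[n]\setminus F(g_t)$ contains at least one further orbit. So in this case
\begin{equation}\label{eq:gain}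
f_{t+1}\ge f_t\qquad\text{and}\qquad\mathbb E[f_{t+1}\mid\alpha_t]\ge f_t+1 .
\end{equation}
If $\alpha_t$ is not good, fixed vertices may be lost, as for the empty graph in Example~\ref{ex:three}; we shall then use only $f_{t+1}\ge0$. Everything depends on how likely good graphs are.

\begin{proposition}\label{prop:good}
There are absolute constants $K_0,n_0\in\mathbb N$ and $c_0\in(0,1)$ such that the following holds for all $n\ge n_0$ and all $g\in S_n$ with $f=f(g)\ge1$. A uniform $\beta\in\Omega^g$ is good for $g$ with probability at least $c_0$, and if $f\ge K_0$, with probability at least $1-2f^{-2}$.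
\end{proposition}

\begin{remark}\label{rem:two}
For bounded $f$ a constant probability is all one can have. Let $g$ consist of two fixed vertices $u,v$ and one cycle $C$ of length $n-2$. By (P1), with probability $\frac12$ the bit between $u$ and $C$ equals the bit between $v$ and $C$, and then the transposition $(u\,v)$ is an automorphism of $\beta$. Some lower bound on $n$ is needed as well: for $n=2$ and $g=\mathrm{id}$ no graph is good.
\end{remark}

\section{The upper bound on the mixing time}\label{sec:upper}

In this section we prove Theorem~\ref{thm:upper}, assuming Proposition~\ref{prop:good}.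

\subsection{A potential function}

Let $q$ be the probability that $\alpha_t$ is not good for $g_t$, given $g_t=g\ne\mathrm{id}$ with $f(g)=f$. By \eqref{eq:gain}, the drift of $f_t$ is at least $(1-q)-qf$. For large $f$ the bound $q\le2f^{-2}$ makes this positive; note that $q=o(1)$ would not suffice, because a failure may cost all $f$ fixed vertices. For small $f$ we know only $1-q\ge c_0$, and the bound can be negative. We therefore replace $f$ by $\varphi(f)$, where the increments of $\varphi$ grow geometrically at first, so that the next fixed vertex is worth much more than all earlier ones together.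

Let $R=\max(K_0,6)$ and $\rho=c_0/(2+c_0)$, so that $\rho/(1-\rho)=c_0/2$. For integers $x\ge0$ put
\[
w_x=\begin{cases}\rho^{R-x},&0\le x\le R,\\ 1,&x\ge R,\end{cases}\qquad\qquad \varphi(x)=\sum_{0\le y<x}w_y .
\]
Then $0\le\varphi(x)\le x$, and since $w$ is nondecreasing,
\begin{equation}\label{eq:convex}
\varphi(y)\ge\varphi(x)+w_x(y-x)\qquad\text{for integers }y\ge x\ge0 .
\end{equation}

\begin{lemma}\label{lem:drift}
Let $n\ge n_0$ and $c_1=\frac12c_0\rho^R$. Let $g\in S_n$ with $g\ne\mathrm{id}$, let $\beta$ be uniform in $\Omega^g$, and given $\beta$ let $h$ be uniform in $\operatorname{Aut}(\beta)$. Then $\mathbb E\,\varphi(f(h))\ge\varphi(f(g))+c_1$.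
\end{lemma}

\begin{proof}
Let $f=f(g)$ and let $q$ be the probability that $\beta$ is not good for $g$. If $\beta$ is good, then $f(h)\ge f$ and $\mathbb E[f(h)\mid\beta]\ge f+1$ by \eqref{eq:gain}, so \eqref{eq:convex} gives $\mathbb E[\varphi(f(h))\mid\beta]\ge\varphi(f)+w_f$. In all cases $\varphi\ge0$. Therefore
\[
\mathbb E\,\varphi(f(h))-\varphi(f)\ \ge\ (1-q)\big(\varphi(f)+w_f\big)-\varphi(f)=(1-q)\,w_f-q\,\varphi(f).
\]
We show that the right side is at least $c_1$.

If $f=0$, every $\beta$ is good, so $q=0$ and the right side equals $w_0=\rho^R\ge c_1$.

If $1\le f<R$, then $1-q\ge c_0$ by Proposition~\ref{prop:good}, and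
\[
\varphi(f)=\sum_{y=0}^{f-1}\rho^{R-y}=w_f\sum_{s=1}^f\rho^s\le w_f\,\frac\rho{1-\rho}=\frac{c_0}2\,w_f .
\]
The right side is at least $c_0w_f-\frac{c_0}2w_f=\frac{c_0}2w_f\ge c_1$.

If $f\ge R$, then $f\ge K_0$ gives $q\le2f^{-2}$, while $w_f=1$ and $\varphi(f)\le f$. Since $f\ge6$, the right side is at least $1-2f^{-2}-2f^{-1}\ge1-\frac1{18}-\frac13\ge\frac12\ge c_1$.
\end{proof}

\begin{lemma}\label{lem:hitting}
For $n\ge n_0$ and every starting state, $\mathbb E\,T\le1+n/c_1$.
\end{lemma}

\begin{proof}
Let $s\ge1$. The event $\{T>s\}$ is determined by $g_1,\dots,g_s$, and on it $g_s\ne\mathrm{id}$. Given the trajectory up to and including $g_s$, the pair $(\alpha_s,g_{s+1})$ is distributed as $(\beta,h)$ in Lemma~\ref{lem:drift} with $g=g_s$. Writing $a\wedge b=\min(a,b)$, we get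
\[
\mathbb E\big[\varphi(f_{T\wedge(s+1)})-\varphi(f_{T\wedge s})\big]=\mathbb E\big[(\varphi(f_{s+1})-\varphi(f_s))\,1_{T>s}\big]\ge c_1\Pr(T>s).
\]
Sum over $1\le s<t$ and use $0\le\varphi(f_s)\le n$. This gives $n\ge c_1\sum_{s=1}^{t-1}\Pr(T>s)$ for every $t$, and $\sum_{s\ge1}\Pr(T>s)=\mathbb E\,T-1$.
\end{proof}

\subsection{From the hitting time to mixing}

We use the standard quantity
\[
\bar d(t)=\max_{\alpha,\alpha'}d_{tv}\big(P^t(\alpha,\cdot),P^t(\alpha',\cdot)\big).
\]
It is submultiplicative, $\bar d(s+t)\le\bar d(s)\bar d(t)$, and it satisfies $d(t)\le\bar d(t)\le2d(t)$: the first inequality holds because $\pi=\pi P^t$ is an average of the rows of $P^t$, the second by the triangle inequality.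

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
By Lemma~\ref{lem:uniform} there is an integer $n_1\ge n_0$ with $d_{tv}(U,\pi)\le\frac18$ for all $n\ge n_1$.

Let $n<n_1$. The identity is chosen with probability at least $1/n!$, so every row of $P$ has the form $\frac1{n!}U+(1-\frac1{n!})\nu$ for some distribution $\nu$. Hence $\bar d(1)\le1-\frac1{n!}$ and $d(t)\le\bar d(1)^t\le e^{-t/n!}$. This yields $\tau(\epsilon)\le\lceil n_1!\log\epsilon^{-1}\rceil\le n_1!\,(1+\log\epsilon^{-1})$.

Let $n\ge n_1$ and fix a starting state. The event $\{T=s\}$ is determined by $g_1,\dots,g_s$ and forces $g_s=\mathrm{id}$, so conditionally on it $\alpha_s$ has distribution $U$ and $\alpha_t$ has distribution $UP^{t-s}$ for $t\ge s$. Moreover $d_{tv}(UP^{t-s},\pi)=d_{tv}(UP^{t-s},\pi P^{t-s})\le d_{tv}(U,\pi)\le\frac18$. The distribution of $\alpha_t$ is a mixture of the distributions $UP^{t-s}$ with weights $\Pr(T=s)$, $s\le t$, and of one more distribution with weight $\Pr(T>t)$. Therefore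
\[
d(t)\le\max_{\alpha_0}\Pr(T>t)+\tfrac18 .
\]
Let $t_0=\lceil4(1+n/c_1)\rceil$. By Lemma~\ref{lem:hitting} and Markov's inequality, $\Pr(T>t_0)\le\frac14$, so $d(t_0)\le\frac38$ and $\bar d(t_0)\le\frac34$. By submultiplicativity,
\begin{equation}\label{eq:decay}
d(mt_0)\le\bar d(mt_0)\le(3/4)^m\qquad\text{for all }m\ge0 .
\end{equation}
Hence $\tau(\epsilon)\le t_0\lceil\log\epsilon^{-1}/\log\frac43\rceil\le t_0(1+\log\epsilon^{-1}/\log\frac43)$, and $t_0\le(5+4/c_1)\,n$.
\end{proof}

\section{Automorphisms of random invariant graphs}\label{sec:good}

We now prove Proposition~\ref{prop:good}. The permutation $g$ is arbitrary, and the amount of randomness in $\beta$ depends strongly on its cycle type. Two sources of randomness are available. When $g$ has many cycles, there are many independent bits between different cycles. When a cycle is long, there are many independent bits inside it. We treat the first situation in Lemma~\ref{lem:many} and then use the second to reduce the general case to it.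

\subsection{Many cycles}

We use Hoeffding's inequality: if $X$ is a sum of $m$ independent random variables with values in $[0,1]$, then $\Pr(X-\mathbb EX\ge t)\le e^{-2t^2/m}$ for $t\ge0$.

\begin{lemma}\label{lem:many}
Let $g$ be a permutation of a set $Y$ with $|Y|=N$, having exactly $k\ge3$ cycles. Let $\beta$ be a uniform graph on $Y$ invariant under $g$, and let $s=\lceil k/16\rceil$. Then the probability that some automorphism of $\beta$ moves a fixed point of $g$ is at most
\[
k^2e^{-k/8}+N^{2s}\,2^{-s(s-1)/2}.
\]
\end{lemma}

A union bound over all candidate automorphisms $\sigma$ is too expensive, so we extract from $\sigma$ a small witness. If $\sigma$ maps most cycles to themselves, then the image of the moved fixed point $v$ must imitate $v$ toward each of these cycles; this has probability exponentially small in $k$, and the witness is only a pair of cycles. If $\sigma$ displaces many cycles, then $s$ well-chosen vertices and their images give $\binom s2$ independent equations at a cost of $N^{2s}$ choices.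

\begin{proof}
Let $C_1,\dots,C_k$ be the cycles of $g$. We define two events that do not refer to any automorphism, bound their probabilities, and show that one of them occurs whenever an automorphism moves a fixed point.

\emph{First event.} Let $v$ be a fixed point of $g$ and $C\ne\{v\}$ a cycle. For each of the $k-2$ cycles $C_a$ other than $\{v\}$ and $C$, let $E_a$ be the event that all pair-orbits between $C$ and $C_a$ carry the same bit as the single pair-orbit between $v$ and $C_a$. By (P1), $\Pr(E_a)=2^{-\gcd(|C|,|C_a|)}\le\frac12$. For different $a$ these events involve disjoint sets of pair-orbits, so they are independent. Let $X_{v,C}$ be the number of $E_a$ that occur. Then $\mathbb EX_{v,C}\le\frac{k-2}2$, and Hoeffding's inequality with $t=k/4$ gives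
\[
\Pr\big(X_{v,C}\ge\tfrac34k\big)\le\exp\Big(-\frac{2(k/4)^2}{k-2}\Big)\le e^{-k/8}.
\]
There are at most $k^2$ pairs $(v,C)$. So the event $\mathcal E_1$ that $X_{v,C}\ge\frac34k$ for some $(v,C)$ has probability at most $k^2e^{-k/8}$.

\emph{Second event.} Call a sequence $(b_1,\dots,b_s,d_1,\dots,d_s)$ of points of $Y$ \emph{admissible} if $b_1,\dots,b_s$ lie in $s$ different cycles and $d_1,\dots,d_s$ are distinct points that lie in none of these cycles. For an admissible sequence consider the equations
\begin{equation}\label{eq:star}
\beta(b_i,b_{j})=\beta(d_i,d_{j})\qquad(1\le i<j\le s).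
\end{equation}
Let $B$ be the union of the cycles containing the $b_i$. The pairs $\{b_i,b_j\}$ lie in $\binom s2$ different pair-orbits inside $B$, since they join different pairs of cycles. The pairs $\{d_i,d_j\}$ lie in pair-orbits inside $Y\setminus B$, which need not be different from one another. Given all bits inside $Y\setminus B$, each equation in \eqref{eq:star} prescribes the value of its own independent fair bit, so all equations hold with probability exactly $2^{-\binom s2}$. There are at most $N^{2s}$ sequences. So the event $\mathcal E_2$ that \eqref{eq:star} holds for some admissible sequence has probability at most $N^{2s}2^{-s(s-1)/2}$.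

\emph{One of the events occurs.} Suppose $\sigma\in\operatorname{Aut}(\beta)$, $v$ is a fixed point of $g$, and $u=\sigma(v)\ne v$. Let $C\ne\{v\}$ be the cycle containing $u$, and let $Q=\{a:\sigma(C_a)\ne C_a\}$.

Assume first that $|Q|\le k/4$. Let $a\notin Q$. Then $C_a\neq\{v\}$, and $C_a\ne C$ because $\sigma$ maps the point $v\notin C$ into $C$. For $w\in C_a$ we have $\beta(u,\sigma(w))=\beta(v,w)$, and $\sigma(w)$ runs through $C_a$. So all pairs between $u$ and $C_a$ carry the bit of the pair-orbit between $v$ and $C_a$. By (P1) these pairs meet every pair-orbit between $C$ and $C_a$, and so $E_a$ occurs. Thus $X_{v,C}\ge k-|Q|\ge\frac34k$, and $\mathcal E_1$ occurs.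

Assume now that $|Q|>k/4$. For $a\in Q$ the sets $\sigma(C_a)$ and $C_a$ are different and have the same size, so there is a point $b_a\in C_a$ with $\sigma(b_a)\notin C_a$. Let $a^*\ne a$ be the index of the cycle containing $\sigma(b_a)$. We need a large set $I\subseteq Q$ with $a^*\notin I$ for all $a\in I$; without this condition an equation can be empty, as when $\sigma$ interchanges $b_a$ and $b_{a'}$. Let $W$ be a uniformly random subset of $\{1,\dots,k\}$ and put $I_W=\{a\in Q:a\in W,\ a^*\notin W\}$. Each $a\in Q$ belongs to $I_W$ with probability $\frac14$, so some $W$ has $|I_W|\ge|Q|/4>k/16$, and hence $|I_W|\ge s$. Take $I\subseteq I_W$ with $|I|=s$. The points $b_a$ and $d_a=\sigma(b_a)$ for $a\in I$ form an admissible sequence, and \eqref{eq:star} holds because $\sigma$ is an automorphism. So $\mathcal E_2$ occurs.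
\end{proof}

The second term of the bound is below $1$ only when $s-1>4\log_2N$. Thus Lemma~\ref{lem:many} is useful when the number of cycles is large compared with the logarithm of the number of points, and it says nothing about permutations with a few long cycles.

\subsection{Long cycles are recognized by their degrees}

The degree of the vertices of a long cycle contains a binomial variable with many trials, by (P2), so it is unlikely to coincide with the degree of another cycle.

\begin{lemma}\label{lem:atom}
If $X$ is binomial with parameters $M\ge1$ and $\frac12$, then $\Pr(X=x)\le M^{-1/2}$ for every $x$.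
\end{lemma}

\begin{proof}
For a discrete random variable $V$ let $a(V)=\max_x\Pr(V=x)$. If $V'$ is independent of $V$, then $a(V+V')\le a(V)$, by conditioning on $V'$. Write $M=2m$ or $M=2m+1$. Then $a(X)\le p_m$, where $p_m=\binom{2m}m4^{-m}$ is the largest atom for $2m$ trials. We have $p_0=1$ and $p_{m+1}/p_m=\frac{2m+1}{2m+2}\le\big(\frac{2m+1}{2m+3}\big)^{1/2}$, because $(2m+1)(2m+3)\le(2m+2)^2$. By induction $p_m\le(2m+1)^{-1/2}\le M^{-1/2}$.
\end{proof}

Fix $g\in S_n$ with $f=f(g)\ge1$. Let $C_1,\dots,C_k$ be its cycles, of lengths $\ell_1\ge\dots\ge\ell_k$, and let $r_i=k-i+1$ be the number of cycles $C_i,\dots,C_k$. We remove cycles in order of decreasing length for as long as the current cycle is long compared with the number of remaining cycles. Let $j$ be the least index with $\ell_j<4r_j^8$; it exists because $f\ge1$ gives $\ell_k=1<4$. Call $C_1,\dots,C_{j-1}$ the \emph{long cycles}, and put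
\[
Y=C_j\cup\dots\cup C_k,\qquad\kappa=r_j .
\]
A long cycle has length $\ell_i\ge4r_i^8>1$, so $F(g)\subseteq Y$. The set $Y$ consists of $\kappa$ cycles of length at most $\ell_j$. Thus
\begin{equation}\label{eq:core}
1\le f\le\kappa,\qquad|Y|<4\kappa^9 .
\end{equation}
The threshold serves two purposes. It makes $|Y|$ polynomial in the number of cycles of $Y$, which is what Lemma~\ref{lem:many} needs. It also makes the probabilities of degree coincidences summable, with a total of order $\kappa^{-2}$.

Let $\beta$ be uniform in $\Omega^g$, write $\deg C_i$ for the common degree in $\beta$ of the vertices of $C_i$, and let $\mathcal D$ be the event that $\deg C_i\ne\deg C_{i'}$ for all $i<j$ and all $i'>i$.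

\begin{lemma}\label{lem:degrees}
Conditionally on any values of all bits other than those inside the long cycles, $\mathcal D$ fails with probability at most $\frac12\kappa^{-2}$. If $\mathcal D$ holds, then every automorphism of $\beta$ maps each long cycle to itself and $Y$ to itself.
\end{lemma}

\begin{proof}
Fix $i<j$ and $i'>i$, and condition further on all bits except those inside $C_i$. Then $\deg C_{i'}$ is determined. By (P2), $\deg C_i$ is a constant plus $2X$, plus an independent fair bit if $\ell_i$ is even, where $X$ is binomial with parameters $M=\lfloor(\ell_i-1)/2\rfloor$ and $\frac12$. Since $r_i\ge\kappa+1\ge2$, we have $\ell_i\ge1024$ and $M\ge(\ell_i-2)/2\ge\ell_i/3$. Adding the independent bit does not increase the largest atom, so by Lemma~\ref{lem:atom} the conditional probability of $\deg C_i=\deg C_{i'}$ is at most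
\[
(3/\ell_i)^{1/2}\le2\ell_i^{-1/2}\le r_i^{-4}.
\]
The same bound holds under the coarser conditioning of the lemma, by averaging. For each $i$ there are $r_i-1$ indices $i'>i$, and $r_i$ runs through $\kappa+1,\dots,k$. The failure probability is therefore at most
\[
\sum_{r>\kappa}(r-1)\,r^{-4}\le\sum_{r>\kappa}r^{-3}\le\int_\kappa^\infty x^{-3}\,dx=\frac1{2\kappa^2}.
\]
Suppose $\mathcal D$ holds and $i<j$. Then $\deg C_i$ differs from $\deg C_{i'}$ for $i'>i$ by definition, and for $i'<i$ by the definition applied to the long cycle $C_{i'}$. So $C_i$ is the set of all vertices of degree $\deg C_i$, and automorphisms preserve it. They also preserve $Y$, the complement of the union of the long cycles.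
\end{proof}

\subsection{Proof of Proposition~\ref{prop:good}}

Choose an integer $K_0\ge3$ such that for all $k\ge K_0$, with $s=\lceil k/16\rceil$,
\begin{equation}\label{eq:K0}
k^2e^{-k/8}+(4k^9)^{2s}\,2^{-s(s-1)/2}\le k^{-2}.
\end{equation}
This is possible. The second term equals $2^{-s((s-1)/2-2\log_2(4k^9))}$, and since $s\ge k/16$ the inner bracket is at least $1$ for large $k$; both terms then decay exponentially in $k$. Put $n_0=4K_0^9$ and $c_0=2^{-n_0^2-n_0-1}$. Let $n\ge n_0$ and keep the notation above.

\emph{Case $\kappa\ge K_0$.} By (P3), Lemma~\ref{lem:many} applies to $\beta[Y]$ with $k=\kappa$ and $N<4\kappa^9$. By \eqref{eq:K0}, with probability at least $1-\kappa^{-2}$ every automorphism of $\beta[Y]$ fixes $F(g)$ pointwise. If $\mathcal D$ also holds, every automorphism of $\beta$ restricts to an automorphism of $\beta[Y]$, so $\beta$ is good for $g$. By Lemma~\ref{lem:degrees}, $\beta$ is good with probability at least $1-\frac32\kappa^{-2}$. This is at least $\frac12\ge c_0$, and at least $1-2f^{-2}$ because $\kappa\ge f$. If $f\ge K_0$, then \eqref{eq:core} places us in this case, which proves the second assertion.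

\emph{Case $\kappa<K_0$.} Now $Y$ has bounded size, and by Remark~\ref{rem:two} we can expect only a constant probability. We obtain it by prescribing on $Y$ one explicit configuration that pins down the fixed vertices. By \eqref{eq:core}, $|Y|<n_0\le n$, so $Y\ne[n]$ and $C_1$ is a long cycle; this is the only use of the hypothesis $n\ge n_0$. Let $F(g)=\{v_1,\dots,v_f\}$, and let $\mathcal A$ be the event that
\begin{enumerate}
\item[(i)] the edges of $\beta[Y]$ are exactly $v_1v_2,\,v_2v_3,\,\dots,\,v_{f-1}v_f$, and
\item[(ii)] $v_1$ is adjacent to all vertices of $C_1$, and no other vertex of $Y$ has a neighbor in $C_1$.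
\end{enumerate}
The path in (i) lines up the fixed vertices, and (ii) marks one end of it. The prescribed edges form a union of pair-orbits, since each $v_iv_{i+1}$ is a pair-orbit and so is the set of pairs between $v_1$ and $C_1$. Thus $\mathcal A$ assigns values to all bits inside $Y$, of which there are at most $|Y|^2$, and to all bits between $Y$ and $C_1$, of which there are $\sum_{i\ge j}\gcd(\ell_i,\ell_1)\le|Y|$. Hence $\Pr(\mathcal A)\ge2^{-n_0^2-n_0}$. None of these bits lies inside a long cycle, so Lemma~\ref{lem:degrees} gives $\Pr(\mathcal D\mid\mathcal A)\ge\frac12$, and $\Pr(\mathcal A\cap\mathcal D)\ge c_0$.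

Suppose $\mathcal A$ and $\mathcal D$ hold, and let $\sigma\in\operatorname{Aut}(\beta)$. Then $\sigma$ preserves $C_1$ and $Y$. It fixes $v_1$, the only vertex of $Y$ with a neighbor in $C_1$. If it fixes $v_1,\dots,v_i$ with $i<f$, then it fixes $v_{i+1}$, the only neighbor of $v_i$ in $Y$ outside $\{v_1,\dots,v_i\}$. So $\sigma$ fixes $F(g)$ pointwise, and $\beta$ is good for $g$. \qed

\section{The spectral gap}\label{sec:gap}

Let $n\ge2$, so that $|\Omega|\ge2$. This section proves Theorem~\ref{thm:sharp}.

\subsection{Eigenvalues and distance to stationarity}

By \eqref{eq:reversible}, $P$ is self-adjoint for the inner product $\sum_\alpha\pi(\alpha)\psi(\alpha)\psi'(\alpha)$, so it is diagonalizable with real eigenvalues. If $P\psi=\psi$, then evaluating at a maximum of $\psi$ and using that all entries of $P$ are positive shows that $\psi$ is constant. Hence the eigenvalue $1$ is simple and $\lambda_2<1$. The gap has the variational characterization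
\[
1-\lambda_2=\min_{\psi\text{ nonconstant}}\frac{\frac12\sum_{\alpha,\alpha'}\pi(\alpha)P(\alpha,\alpha')(\psi(\alpha)-\psi(\alpha'))^2}{\operatorname{Var}_\pi\psi}.
\]
For the indicator function of a set $S$ with $\emptyset\ne S\ne\Omega$, the numerator is $\sum_{\alpha\in S}\pi(\alpha)P(\alpha,S^c)$ and the variance is $\pi(S)\pi(S^c)$. Therefore
\begin{equation}\label{eq:test}
1-\lambda_2\le\frac{\max_{\alpha\in S}P(\alpha,S^c)}{\pi(S^c)} .
\end{equation}

\begin{lemma}\label{lem:eigen}
For all $t\ge0$ we have $d(t)\ge\frac12|\lambda_2|^t$.
\end{lemma}

\begin{proof}
Let $P\psi=\lambda_2\psi$ with $\psi\ne0$ real. From $\pi P=\pi$ we get $\sum\pi\psi=\lambda_2\sum\pi\psi$, so $\sum\pi\psi=0$. For every $\alpha$,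
\[
|\lambda_2^t\psi(\alpha)|=\Big|\sum_{\alpha'}\big(P^t(\alpha,\alpha')-\pi(\alpha')\big)\psi(\alpha')\Big|\le2\,d(t)\max|\psi| .
\]
Take $\alpha$ with $|\psi(\alpha)|$ maximal.
\end{proof}

The lower bound on the gap follows. For $n\ge n_1$, Lemma~\ref{lem:eigen} and \eqref{eq:decay} give $|\lambda_2|^{mt_0}\le2(3/4)^m$ for all $m$. Taking $m$-th roots and letting $m\to\infty$ yields $|\lambda_2|^{t_0}\le\frac34$. With $x=\log(4/3)/t_0\in(0,1)$ we obtain
\begin{equation}\label{eq:gaplower}
1-\lambda_2\ge1-e^{-x}\ge x-\frac{x^2}2\ge\frac{\log(4/3)}{2t_0}\ge\frac{\log(4/3)}{2(5+4/c_1)\,n}.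
\end{equation}
For each of the finitely many $n$ with $2\le n<n_1$ the gap is positive, so $1-\lambda_2\ge c/n$ holds for all $n\ge2$ with a suitable $c>0$.

\subsection{A trap of prime order}

For the upper bound on the gap we construct the trap described in Section~\ref{sec:expect}: a permutation $g$ of large prime order $p$ such that $\operatorname{Aut}(\beta)=\langle g\rangle$ for nearly all $\beta\in\Omega^g$. A single $p$-cycle together with fixed vertices does not have this property. Indeed, identify the cycle with $\mathbb Z_p$; by (P1) and (P2) the map $x\mapsto-x$, extended by the identity on the fixed vertices, preserves every pair-orbit, so it is an automorphism of every invariant graph. We therefore use two $p$-cycles, so that the random bits between them destroy this reflection. The remaining $n-2p$ vertices are fixed by $g$. To control them with Lemma~\ref{lem:many} their number must be large compared with $\log n$, and we enforce this in the choice of $p$.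

Let $n$ be large and let $p$ be the largest prime with $2p\le n-\log^2n$. By the prime number theorem the ratio of consecutive primes tends to $1$, and the prime $p'$ following $p$ satisfies $2p'>n-\log^2n$. Hence $p=(\frac12-o(1))n$. Let $g\in S_n$ have two $p$-cycles $A$ and $B$ and a set $F$ of $f=n-2p\ge\log^2n$ fixed vertices. Identify each of $A$ and $B$ with $\mathbb Z_p$ so that $g$ acts as $x\mapsto x+1$ on both. Permutations are composed as functions.

A permutation group is \emph{$2$-transitive} if it is transitive on ordered pairs of distinct points. We use the following classical theorem.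

\begin{theorem}[Burnside]\label{thm:burnside}
A transitive permutation group of prime degree $p$ is $2$-transitive or has a normal Sylow $p$-subgroup.
\end{theorem}

\begin{lemma}\label{lem:trap}
For uniform $\beta\in\Omega^g$, the probability $\delta_n=\Pr(\operatorname{Aut}(\beta)\ne\langle g\rangle)$ is $o(n^{-1})$.
\end{lemma}

\begin{proof}
The $p$ pair-orbits between $A$ and $B$ are indexed by the difference $y-x$, where $x\in A$ and $y\in B$. So $x$ and $y$ are adjacent if and only if $y-x\in D$, where $D$ is a uniformly random subset of $\mathbb Z_p$. All vertices of $A$ have the same set $N_A$ of neighbors in $F$, and all vertices of $B$ have the same set $N_B$. Consider five bad events.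
\begin{enumerate}
\item[(a)] \emph{Some automorphism of $\beta$ moves a vertex of $F$.} Apply Lemma~\ref{lem:many} with $N=n$, $k=f+2\ge\log^2n$ and $s=\lceil k/16\rceil\ge\frac1{16}\log^2n$. The function $x^2e^{-x/8}$ decreases for $x\ge16$, so the first term is at most $(\log^4n)\,e^{-(\log^2n)/8}$. The second term equals $2^{-s((s-1)/2-2\log_2n)}$, which is at most $2^{-s}$ for large $n$. Both are $o(n^{-1})$.
\item[(b)] \emph{$N_A=N_B$.} For each $v\in F$ two independent bits must agree, so the probability is $2^{-f}$.
\item[(c)] \emph{$\beta[A]$ or $\beta[B]$ is complete or empty.} Each cycle contains $(p-1)/2$ pair-orbits, so the probability is at most $4\cdot2^{-(p-1)/2}$.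
\item[(d)] \emph{$D=\emptyset$ or $D=\mathbb Z_p$.} The probability is $2^{1-p}$.
\item[(e)] \emph{$aD+e=D$ for some $a\in\mathbb Z_p\setminus\{0,1\}$ and $e\in\mathbb Z_p$.} The permutation $t\mapsto at+e$ of $\mathbb Z_p$ has exactly one fixed point, so it has at most $1+\frac{p-1}2$ cycles. An invariant set is a union of cycles, so $D$ is invariant with probability at most $2^{1+(p-1)/2-p}=2^{-(p-1)/2}$. The probability of (e) is at most $p^22^{-(p-1)/2}$.
\end{enumerate}
Since $f\ge\log^2n$ and $p=(\frac12-o(1))n$, the total probability is $o(n^{-1})$. Assume that none of the five events occurs. We show that every $\sigma\in\operatorname{Aut}(\beta)$ is a power of $g$.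

As (a) fails, $\sigma$ fixes $F$ pointwise. It therefore permutes $A\cup B$, and $x$ and $\sigma(x)$ have the same neighbors in $F$. As (b) fails, $\sigma(A)=A$ and $\sigma(B)=B$.

Let $H_A$ be the group of restrictions to $A$ of automorphisms of $\beta$. It contains $g|_A$, so it is transitive of degree $p$. It consists of automorphisms of $\beta[A]$, and a graph with a $2$-transitive group of automorphisms is complete or empty; as (c) fails, $H_A$ is not $2$-transitive. By Theorem~\ref{thm:burnside} it has a normal Sylow $p$-subgroup, which is then its only Sylow $p$-subgroup. Since $p^2$ does not divide $p!$, the subgroup $\langle g|_A\rangle$ of order $p$ is a Sylow $p$-subgroup of $H_A$, and so it is normal. Thus $\sigma g\sigma^{-1}$ agrees on $A$ with $g^a$ for some $a\ne0$ in $\mathbb Z_p$, which means $\sigma(x+1)=\sigma(x)+a$ for $x\in A$. Hence $\sigma(x)=ax+b$ on $A$ with $b=\sigma(0)$. The same argument for $B$ gives $\sigma(y)=a'y+b'$ on $B$ with $a'\ne0$.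

We shall use twice that $D+e=D$ forces $e=0$: a nonzero $e$ generates $\mathbb Z_p$, so $D$ would be $\emptyset$ or $\mathbb Z_p$, which is event (d). The automorphism $\sigma g\sigma^{-1}g^{-a}$ is the identity on $A\cup F$ and the translation by $a'-a$ on $B$. It preserves adjacency between $A$ and $B$, so $D+(a'-a)=D$ and $a'=a$. Next, $\sigma(y)-\sigma(x)=a(y-x)+(b'-b)$ for $x\in A$, $y\in B$, and since $\sigma$ preserves adjacency, $aD+(b'-b)=D$. As (e) fails, $a=1$. Then $D+(b'-b)=D$, so $b'=b$. Thus $\sigma$ is the translation by $b$ on both cycles and the identity on $F$, that is, $\sigma=g^b$.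
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sharp}}

The lower bound on the gap was obtained in \eqref{eq:gaplower}. For the upper bound let $n$ be large and let $S$ be the set of graphs whose automorphism group is conjugate in $S_n$ to $\langle g\rangle$. It is nonempty by Lemma~\ref{lem:trap}. Let $\alpha\in S$ and $\operatorname{Aut}(\alpha)=h\langle g\rangle h^{-1}$. This group has prime order $p$, so with probability $1-\frac1p$ the process chooses an element $g'\ne\mathrm{id}$, which generates it. Then $\Omega^{g'}=\Omega^{hgh^{-1}}$, and relabeling the vertices by $h$ in Lemma~\ref{lem:trap} shows that the next state has automorphism group $h\langle g\rangle h^{-1}$ with probability $1-\delta_n$. Hence $P(\alpha,S^c)\le\frac1p+\delta_n$ for every $\alpha\in S$. Graphs with trivial automorphism group lie in $S^c$, so $\pi(S^c)\to1$ by Lemma~\ref{lem:uniform}. Now \eqref{eq:test} gives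
\[
1-\lambda_2\le\eta_n,\qquad\text{where}\quad\eta_n=\frac{1/p+\delta_n}{\pi(S^c)}=\frac{2+o(1)}n .
\]
The two bounds on the gap show that the relaxation time is $\Theta(n)$, and at least $(\frac12-o(1))n$.

For large $n$ we have $\lambda_2\ge1-\eta_n>0$ and $\log(1/\lambda_2)\le\eta_n/(1-\eta_n)=(2+o(1))/n$. Let $0<\epsilon<\frac12$ and $t=\tau(\epsilon)$. Lemma~\ref{lem:eigen} gives $\frac12\lambda_2^t\le d(t)\le\epsilon$, and so
\[
\tau(\epsilon)\ge\frac{\log(1/(2\epsilon))}{\log(1/\lambda_2)}\ge\Big(\frac12-o(1)\Big)\,n\log\frac1{2\epsilon}.
\]
The term $o(1)$ comes from $\eta_n$ alone and does not depend on $\epsilon$. Finally let $\epsilon\le\frac14$. Then $(2\epsilon)^{-2}\ge\epsilon^{-1}$, so $\log\frac1{2\epsilon}\ge\frac12\log\epsilon^{-1}$, and $\log\epsilon^{-1}\ge\log4>1$, so $1+\log\epsilon^{-1}\le2\log\epsilon^{-1}$. Together with Theorem~\ref{thm:upper} this gives $\tau(\epsilon)=\Theta(n\log\epsilon^{-1})$ for all sufficiently large $n$. \qed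

\begin{thebibliography}{1}

\bibitem{orbits}
\emph{Computation in permutation groups: counting and randomly sampling orbits},
\texttt{http://www.cs.ox.ac.uk/\allowbreak people/\allowbreak leslieann.goldberg/\allowbreak papers/\allowbreak orbits.pdf}.

\end{thebibliography}
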